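\title{The largest $t$-intersecting families of given dimension}

\begin{abstract}
A family of subsets of $\{1,\dots,n\}$ is $t$-intersecting if any two members share at least $t$ elements, and its dimension is the dimension of the linear span of the characteristic vectors of its members. We determine the maximum size of a $t$-intersecting family of dimension $k$ for all parameters for which such a family exists. With $d=n-k+1$, the maximum is $2^{k-1}$ for $t\le d$, and for $t>d$ it is the sum of the sizes of the two Katona families on $k-1$ points with parameters $t-d$ and $t+d$; this proves a conjectured formula. The problem is reduced to a weighted version of Katona's theorem, which is proved by shifting, a fractional isoperimetric inequality in the cube, and a comparison of binomial sums. The proof is self-contained.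
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$. We identify a set $A\subseteq[n]$ with its characteristic vector $1_A\in\{0,1\}^n\subset\mathbb R^n$. A family $\mathcal A\subseteq 2^{[n]}$ is \emph{$t$-intersecting} if $|A\cap B|\ge t$ for all $A,B\in\mathcal A$; the case $A=B$ is included. The \emph{dimension} $\dim\mathcal A$ is the dimension of the linear span of $\mathcal A$ in $\mathbb R^n$.

Without a condition on the dimension, the largest intersecting families are given by Katona's theorem. For integers $m,s\ge1$ the \emph{Katona family} $\mathcal K(m,s)\subseteq 2^{[m]}$ is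
\[
\mathcal K(m,s)=
\begin{cases}
\{A\subseteq[m]: |A|\ge l\} & \text{if } m+s=2l,\\
\{A\subseteq[m]: |A\cap[m-1]|\ge l\} & \text{if } m+s=2l+1,
\end{cases}
\]
and we write $\kappa(m,s)=|\mathcal K(m,s)|$. The family is $s$-intersecting, because two members meet in at least $2l-m=s$ points in the first case and in at least $2l-(m-1)=s$ points of $[m-1]$ in the second. It is empty for $s>m$. If $m\ge2$ and $m+s$ is odd, then $\kappa(m,s)=2\kappa(m-1,s)$, since the point $m$ may be added or not. Katona's theorem says that every $s$-intersecting family in $2^{[m]}$ has at most $\kappa(m,s)$ members; we reprove it as Corollary~\ref{cor:katona}.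

We ask how large a $t$-intersecting family can be if it has to lie in a subspace of small dimension. For integers $1\le t\le n$ and $1\le k\le n$ let
\[
J_k(n,t)=\max\{|\mathcal A| : \mathcal A\subseteq 2^{[n]} \text{ is $t$-intersecting and } \dim\mathcal A=k\}.
\]
The triple $(n,k,t)$ is \emph{admissible} if at least one such family exists, and $J_k(n,t)$ is considered only for admissible triples. Throughout,
\[
m=k-1,\qquad d=n-k+1\ge1,\qquad n=m+d .
\]

\subsection*{What to expect}
A $k$-dimensional subspace contains at most $2^k$ vectors with entries in $\{0,1\}$, since it projects injectively onto some $k$ coordinates. This bound is attained by the span of $1_{S_1},\dots,1_{S_k}$ for a partition of $[n]$ into $k$ blocks $S_1,\dots,S_k$, and the $(0,1)$-vectors of this span are the unions of blocks. So one looks first at $t$-intersecting families of unions of blocks. The largest possible block has $d$ points; it occurs together with $k-1$ singletons.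

If $t\le d$, the unions that contain this block form a $t$-intersecting family of size $2^{k-1}$. No family of unions of $k$ blocks does better, since it cannot contain a set together with its complement.

If $t>d$, no block is large enough, and the natural candidate consists of the members of $\mathcal K(n,t)$ that are unions of blocks. Let $n+t$ be even and $w_i=|S_i|$. Encode a union $A$ by signs $\varepsilon_i=\pm1$, with $\varepsilon_i=1$ if $S_i\subseteq A$. Then $2|A|-n=\sum w_i\varepsilon_i$, so the candidate has as many members as there are sign vectors with $\sum w_i\varepsilon_i\ge t$. For random signs this sum has mean $0$ and variance $\sum w_i^2$, and the variance is largest for the sizes $(d,1,\dots,1)$, because $\sum (w_i-1)^2\le(\sum (w_i-1))^2$ and $\sum w_i$ is fixed. One therefore guesses that these sizes are best. The count, carried out in Section~\ref{sec:lower}, gives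
\begin{equation}\label{eq:F}
F(n,k,t)=\kappa(k-1,t-d)+\kappa(k-1,t+d)\qquad(t>d,\ k\ge2).
\end{equation}
For $k=n$ all blocks are singletons, the candidate is $\mathcal K(n,t)$ itself, and the guess is Katona's theorem.

The conjecture posed in \cite{report} is that for admissible triples with $t>d$,
\begin{equation}\label{eq:conj}
J_k(n,t)=
\begin{cases}
|\mathcal K(k-1,t-d)|+|\mathcal K(k-1,t+d)| & \text{if } 2\mid n+t,\\
2|\mathcal K(k-2,t-d)|+2|\mathcal K(k-2,t+d)| & \text{if } 2\nmid n+t.
\end{cases}
\end{equation}
Since $(k-1)+(t\pm d)\equiv n+t \pmod 2$, the right-hand side equals $F(n,k,t)$ in both cases. The following is known for admissible triples: (i) $J_k(n,t)=2^{k-1}$ for $t\le n-k+1$; (ii) $J_k(n,t)=2^{k-2}$ for $t=n-k+2$ and $n\ge\frac32k-1$; (iii) the conjecture holds if $t\ge2(n-k)-1$, or $k\le n\le k+3$, or $n\ge k\sqrt k/\sqrt2$. Statement (ii) agrees with \eqref{eq:F}, because $\kappa(k-1,1)=2^{k-2}$ and $t+d=2n-2k+3>k-1$ in that range. We use none of (i)--(iii).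

\subsection*{Results}
We prove the conjecture for all admissible triples.

\begin{theorem}\label{thm:main}
Let $1\le t\le n$ and $1\le k\le n$.
\begin{enumerate}
\item[(a)] The triple $(n,k,t)$ is admissible if and only if $t\le n-2$, or $t=n-1$ and $k\le2$, or $t=n$ and $k=1$.
\item[(b)] For admissible triples, $J_k(n,t)=2^{k-1}$ if $t\le n-k+1$, and $J_k(n,t)=F(n,k,t)$ if $t>n-k+1$. The upper bounds hold for all $t$-intersecting families of dimension at most $k$.
\end{enumerate}
In particular, \eqref{eq:conj} holds for every admissible triple with $n-k+1<t\le n$.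
\end{theorem}

The proof has two independent parts. The first shows that nothing is lost by considering unions of blocks.

\begin{theorem}\label{thm:blocks}
Let $1\le t\le n$ and $1\le k\le n$. For every nonempty $t$-intersecting family $\mathcal A\subseteq2^{[n]}$ with $\dim\mathcal A\le k$ there is a $t$-intersecting family of the same size all of whose members are unions of blocks of one partition of $[n]$ into $k$ blocks.
\end{theorem}

A union of blocks $S_1,\dots,S_k$ is described by a subset $x\subseteq[k]$, and the size of an intersection becomes a weight. The second part is a weighted form of Katona's theorem.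

\begin{theorem}\label{thm:weighted}
Let $k\ge2$, let $w_1,\dots,w_k$ be positive integers with $\sum w_i=n$, and put $w(z)=\sum_{i\in z}w_i$ for $z\subseteq[k]$. Let $d=n-k+1$ and $t>d$. If $\mathcal F\subseteq2^{[k]}$ satisfies $w(x\cap y)\ge t$ for all $x,y\in\mathcal F$, then $|\mathcal F|\le F(n,k,t)$.
\end{theorem}

The variance heuristic compares only the candidates cut out of $\mathcal K(n,t)$, and these need not be optimal for their weights.

\begin{example}\label{ex:2211}
Take the weights $(2,2,1,1)$ and $t=4$, so $n=6$, $k=4$, $d=3$. The sets of weight at least $(n+t)/2=5$ are $[4]$, $[4]\setminus\{3\}$ and $[4]\setminus\{4\}$. The four sets containing $\{1,2\}$ also satisfy $w(x\cap y)\ge4$, and $4=\kappa(3,1)+\kappa(3,7)=F(6,4,4)$. So the bound of Theorem~\ref{thm:weighted} can be attained by weights other than $(d,1,\dots,1)$, and by a family that is not defined by a threshold on the weight.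
\end{example}

Section~\ref{sec:lower} contains the constructions, and Section~\ref{sec:blocks} proves Theorem~\ref{thm:blocks} and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:weighted}. The rest of the paper proves Theorem~\ref{thm:weighted}. We cut $\mathcal F$ into sections according to the points of weight at least $2$. A shifting operation forces these sections to intersect each other strongly (Section~\ref{sec:shift}); for the weights $(d,1,\dots,1)$ this already finishes the proof. An isoperimetric inequality turns the intersection conditions into linear inequalities between real parameters (Section~\ref{sec:iso}). The case of two large weights (Section~\ref{sec:positions}) shows how these inequalities are combined, and the general case (Section~\ref{sec:proof}) needs in addition an estimate for binomial sums (Section~\ref{sec:binom}).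

\section{Admissible triples and lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
If $t=n$, the only nonempty $t$-intersecting family is $\{[n]\}$, of dimension $1$. Let $t=n-1\ge1$. All members have at least $n-1$ points, and two distinct $(n-1)$-sets meet in only $n-2$ points. So there are at most two members and the dimension is at most $2$; the families $\{[n]\}$ and $\{[n],[n]\setminus\{1\}\}$ have dimensions $1$ and $2$. If $t\le n-2$, the sets with at least $n-1$ points form a $t$-intersecting family. It spans $\mathbb R^n$, since the differences $1_{[n]}-1_{[n]\setminus\{j\}}$ are the unit vectors $e_j$. Subsets of a basis chosen from this family have every dimension from $1$ to $n$.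
\end{proof}

\begin{proposition}\label{prop:lower}
If $t\le d$, then $J_k(n,t)\ge2^{k-1}$. If $(n,k,t)$ is admissible and $t>d$, then $J_k(n,t)\ge F(n,k,t)$.
\end{proposition}

\begin{proof}
Let $S=[d]$, and identify the remaining points $d+1,\dots,n$ with $1,\dots,m$ in this order. Let $L$ be the span of $1_S$ and $e_{d+1},\dots,e_n$; it has dimension $k$.

For $t\le d$, the sets $S\cup B$ with $B\subseteq[m]$ form a $t$-intersecting family of size $2^{k-1}$ that spans $L$.

Let $t>d$. Admissibility forces $t\le n-2$: the value $t=n$ needs $k=1$, and then $d=n$; the value $t=n-1$ needs $k\le2$, and then $d\ge n-1$. In particular $m=n-d\ge3$. Let $\mathcal A^*$ consist of the members of $\mathcal K(n,t)$ that contain $S$ or are disjoint from $S$. It is $t$-intersecting and lies in $L$.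

Let $n+t=2l$ and $B\subseteq[m]$. Then $S\cup B\in\mathcal A^*$ if and only if $|B|\ge l-d$, which means $B\in\mathcal K(m,t-d)$ because $m+(t-d)=2(l-d)$. Also $B\in\mathcal A^*$ if and only if $|B|\ge l$, which means $B\in\mathcal K(m,t+d)$ because $m+(t+d)=2l$. If $n+t=2l+1$, the ignored point $n$ corresponds to $m$, the two conditions read $|B\cap[m-1]|\ge l-d$ and $|B\cap[m-1]|\ge l$, and $m+(t-d)=2(l-d)+1$, $m+(t+d)=2l+1$. In both cases $|\mathcal A^*|=F(n,k,t)$.

It remains to see that $\mathcal A^*$ spans $L$, and here $t\le n-2$ is used. If $n+t=2l$, then $l\le n-1$. If $n+t=2l+1$, then $t\le n-3$ by parity, so $l\le n-2$. In both cases $[n]$ and all sets $[n]\setminus\{j\}$ belong to $\mathcal K(n,t)$. Hence $[n]$ and the sets $[n]\setminus\{j\}$ with $j>d$ belong to $\mathcal A^*$. Their span contains $e_j$ for $j>d$, and therefore also $1_S$.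
\end{proof}

\section{Reduction to unions of blocks}\label{sec:blocks}

Let $\mathcal A\neq\emptyset$ be $t$-intersecting and $L=\operatorname{span}\mathcal A$. Discard for the moment the coordinates that vanish on all of $\mathcal A$, and call two of the remaining coordinates \emph{equivalent} if they agree on every member of $\mathcal A$. Let $q(\mathcal A)\ge1$ be the number of equivalence classes. Every member of $\mathcal A$ is a union of classes, and every vector of $L$ is constant on each class and zero outside the classes. If $q(\mathcal A)\le k$, we are essentially done. But a family of dimension $k$ can have more than $k$ classes, since its coordinates may satisfy linear relations other than equalities. We then want to merge several classes into one without losing members or intersections.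

The idea is to project $\mathcal A$ along a vector $v\in L$, forgetting the coordinates in the support $C$ of $v$, and then to put $C$ back as a single block. This costs no dimension if $v$ spans all vectors of $L$ supported in $C$. It preserves intersections if two members with the same projection are always nested, and this is why $v$ should be nonnegative.

Call a nonzero vector $v\in L$ with nonnegative entries \emph{minimal} if no nonzero nonnegative vector of $L$ has support properly contained in $\operatorname{supp}v$.

\begin{lemma}\label{lem:minimal}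
Let $L\subseteq\mathbb R^n$ be a subspace.
\begin{enumerate}
\item[(a)] If $v$ is minimal, $z\in L$ and $\operatorname{supp}z\subseteq\operatorname{supp}v$, then $z\in\mathbb Rv$.
\item[(b)] Every nonnegative vector of $L$ is a sum of minimal vectors.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $z\ne0$. Replacing $z$ by $-z$ if necessary, assume that $z$ has a positive entry, and let $\theta=\min\{v_i/z_i: z_i>0\}>0$. Then $v-\theta z$ is nonnegative and its support is properly contained in $\operatorname{supp}v$, so $v=\theta z$.

(b) Use induction on the size of the support of $z\ge0$, the zero vector being the empty sum. If $z\neq0$, choose among the nonzero nonnegative vectors of $L$ supported in $\operatorname{supp}z$ one with smallest support; this vector $v$ is minimal. With $\theta=\min\{z_i/v_i:v_i>0\}>0$, the vector $\theta v$ is minimal and $z-\theta v$ is nonnegative with smaller support than $z$.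
\end{proof}

\begin{lemma}\label{lem:merge}
Let $\mathcal A\ne\emptyset$ be $t$-intersecting with $q(\mathcal A)>\dim\mathcal A$. Then there is a $t$-intersecting family $\mathcal A'\subseteq 2^{[n]}$ with $|\mathcal A'|=|\mathcal A|$, $\dim\mathcal A'\le\dim\mathcal A$ and $q(\mathcal A')<q(\mathcal A)$.
\end{lemma}

\begin{proof}
The members of $\mathcal A$ are nonnegative and span $L$, so by Lemma~\ref{lem:minimal}(b) the minimal vectors span $L$. The support of a minimal vector is a union of classes. Suppose that it always is a single class. Then $L$ is spanned by vectors $1_S$ for some of the classes $S$, and every class must occur because its coordinates do not vanish on $L$. This gives $\dim L=q(\mathcal A)$, a contradiction. So there is a minimal vector $v$ whose support $C$ contains at least two classes.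

Let $\pi$ be the projection that replaces the coordinates in $C$ by $0$; on sets, $\pi(A)=A\setminus C$. By Lemma~\ref{lem:minimal}(a) the kernel of $\pi$ on $L$ is $\mathbb Rv$. Let $A\ne A'$ be members of $\mathcal A$ with $\pi(A)=\pi(A')$. Then $1_A-1_{A'}=\theta v$ with $\theta\neq0$. The entries of this vector lie in $\{0,\pm1\}$, and on $C$ they are nonzero and of one sign. Hence $\{A,A'\}=\{P,P\cup C\}$ with $P\cap C=\emptyset$. So every fiber of $\pi$ on $\mathcal A$ has one or two elements. Let $\mathcal P=\pi(\mathcal A)$, let $\mathcal P_2$ be the set of $P\in\mathcal P$ with both $P$ and $P\cup C$ in $\mathcal A$, and put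
\[
\mathcal A'=\{P\cup C:P\in\mathcal P\}\cup\mathcal P_2 .
\]
Then $|\mathcal A'|=|\mathcal P|+|\mathcal P_2|=|\mathcal A|$.

To see that $\mathcal A'$ is $t$-intersecting, let $P,P'\in\mathcal P$ be the images of $A,A'\in\mathcal A$. Then $A\subseteq P\cup C$ and $A'\subseteq P'\cup C$. If $P'\in\mathcal P_2$, then $P'$ is itself a member of $\mathcal A$. Thus every member of $\mathcal A'$ contains a member of $\mathcal A$, and any two members of $\mathcal A'$ meet in at least $t$ points.

The family $\mathcal A'$ lies in $\pi(L)+\mathbb R1_C$, which has dimension $(\dim L-1)+1$. On $\mathcal A'$ all coordinates in $C$ are equivalent. Coordinates outside $C$ that are equivalent, or zero, on $\mathcal A$ remain so on $\mathcal A'$, because $\pi(\mathcal A')\subseteq\pi(\mathcal A)$. As $C$ contained at least two classes of $\mathcal A$, we get $q(\mathcal A')\le q(\mathcal A)-1$.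
\end{proof}

\begin{example}
The $1$-intersecting family $\{1,3\},\{1,4\},\{1,2,3,4\}$ has four classes and spans the hyperplane $z_1+z_2=z_3+z_4$ in $\mathbb R^4$. The vector $v=1_{\{2,3\}}$ is minimal. Here $\mathcal P=\{\{1\},\{1,4\}\}$ and $\mathcal P_2=\{\{1,4\}\}$, and the new family $\{1,2,3\},\{1,2,3,4\},\{1,4\}$ consists of unions of the three blocks $\{1\},\{2,3\},\{4\}$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:blocks}]
Apply Lemma~\ref{lem:merge} as long as the number of classes exceeds $k$; the dimension stays at most $k$, so the lemma applies, and the number of classes drops each time. We reach a $t$-intersecting family of the same size whose members are unions of at most $k$ disjoint blocks. Add the coordinates outside these blocks to the first block, and to every member containing the first block. Distinct members stay distinct and intersections do not shrink. Since $k\le n$, blocks can now be split until there are exactly $k$ of them, and the members are still unions of blocks.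
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b), assuming Theorem~\ref{thm:weighted}]
The lower bounds are Proposition~\ref{prop:lower}. Let $\mathcal A\ne\emptyset$ be $t$-intersecting with $\dim\mathcal A\le k$. Theorem~\ref{thm:blocks} gives blocks of sizes $w_1,\dots,w_k$ with sum $n$ and a family $\mathcal F\subseteq2^{[k]}$ with $|\mathcal F|=|\mathcal A|$ and $w(x\cap y)\ge t$ for all $x,y\in\mathcal F$. As $t\ge1$, the sets $x$ and $[k]\setminus x$ are never both in $\mathcal F$, so $|\mathcal A|\le2^{k-1}$. If $t>d$, then $k\ge2$ because $t\le n$, and Theorem~\ref{thm:weighted} gives $|\mathcal A|\le F(n,k,t)$.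
\end{proof}

\section{Trading units for heavy points}\label{sec:shift}

From now on we are in the setting of Theorem~\ref{thm:weighted}, and we write $F=F(n,k,t)$. Call $\mathcal F\subseteq 2^{[k]}$ \emph{$(w,t)$-intersecting} if $w(x\cap y)\ge t$ for all $x,y\in\mathcal F$. A point $i\in[k]$ is \emph{heavy} if $w_i\ge2$ and a \emph{unit} if $w_i=1$. Let $H=[h]$ be the set of heavy points, let $u=k-h$ be the number of units, and let $W=w(H)$. From $n-k=\sum_{i\in H}(w_i-1)=W-h$ we get
\begin{equation}\label{eq:W}
W=d+h-1 .
\end{equation}

A heavy point of weight $w_i$ is worth at least as much as any set of at most $w_i$ units, so one expects an extremal family to prefer it. Call $\mathcal F$ \emph{closed} if $(x\setminus Z)\cup\{i\}\in\mathcal F$ whenever $x\in\mathcal F$, $i\notin x$ is heavy, and $Z\subseteq x$ is a set of units, possibly empty, with $|Z|\le w_i$.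

\begin{lemma}\label{lem:closed}
For every $(w,t)$-intersecting family there is a closed $(w,t)$-intersecting family of the same size.
\end{lemma}

\begin{proof}
Call a pair $(Z,i)$, with $i$ heavy and $Z$ a set of at most $w_i$ units, \emph{violated} if some $x\in\mathcal F$ has $Z\subseteq x$, $i\notin x$ and $x':=(x\setminus Z)\cup\{i\}\notin\mathcal F$. If $\mathcal F$ is not closed, take a violated pair with $|Z|$ as small as possible and replace every such $x$ by $x'$; we say that $x$ moves. The map $x\mapsto x'$ is injective and its values are new, so the size is preserved. The sum $\sum_{x\in\mathcal F}|x\cap H|$ increases, so the process ends, and it ends with a closed family. We check that one step preserves the intersection condition.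

If $x$ and $y$ both move, then $w(x'\cap y')=w(x\cap y)-|Z|+w_i\ge t$. Let $x$ move and $y$ stay. If $i\in y$, then $w(x'\cap y)\ge w(x\cap y)-|Z|+w_i\ge t$. Let $i\notin y$ and $Z_0=Z\cap y$, so that $x'\cap y=(x\cap y)\setminus Z_0$. If $Z_0=Z$, then $y'=(y\setminus Z)\cup\{i\}$ was in $\mathcal F$, since $y$ stays, and $x\cap y'=(x\cap y)\setminus Z=x'\cap y$. If $Z_0\ne Z$, then $(Z_0,i)$ is not violated by the minimality of $|Z|$, so $x''=(x\setminus Z_0)\cup\{i\}$ was in $\mathcal F$, and $x''\cap y=(x\cap y)\setminus Z_0=x'\cap y$. In both cases $x'\cap y$ is the intersection of two old members.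
\end{proof}

With one heavy point, closure and Katona's theorem give the whole result, and they explain the two terms of $F$.

\begin{example}[one heavy point]\label{ex:one}
Let $w=(d,1,\dots,1)$ with $d\ge2$ and $m$ units, let $t>d$, and let $\mathcal F$ be closed. Let $X$ be the family of sets of units $A$ with $A\cup\{1\}\in\mathcal F$, and let $Y$ be the family of members avoiding $1$. The family $X$ is $(t-d)$-intersecting. The family $Y$ is $t$-intersecting by assumption, but closure makes it $(t+d)$-intersecting. Indeed, let $A,B\in Y$ with $|A\cap B|<t+d$, and choose $Z\subseteq A\cap B$ with $|Z|=\min(d,|A\cap B|)$. Then $(A\setminus Z)\cup\{1\}\in\mathcal F$ meets $B$ in $|A\cap B|-|Z|<t$ units and nothing else, a contradiction. Katona's theorem gives $|\mathcal F|=|X|+|Y|\le\kappa(m,t-d)+\kappa(m,t+d)=F$.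
\end{example}

For general $h$ we cut $\mathcal F$ according to the set $V$ of heavy points that a member \emph{misses}. Identify the units with $[u]$, and for $V\subseteq H$ let
\[
X_V=\{x\setminus H : x\in\mathcal F,\ x\cap H=H\setminus V\}\subseteq2^{[u]},\qquad |\mathcal F|=\sum_{V\subseteq H}|X_V| .
\]
Members belonging to $V$ and $U$ share heavy points of total weight $W-w(V\cup U)$. If this is at least $t$, their units need not meet at all. The threshold is
\begin{equation}\label{eq:ell}
\ell=W-t+1 :
\end{equation}
the heavy points alone fail to give weight $t$ exactly when $w(V\cup U)\ge\ell$. In that case the definition gives $|A\cap B|\ge t-W+w(V\cup U)$ for $A\in X_V$ and $B\in X_U$. As in Example~\ref{ex:one}, closure adds the weight of the heavy points that both members miss.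

\begin{lemma}\label{lem:cross}
Let $\mathcal F$ be closed and $(w,t)$-intersecting, and let $V,U\subseteq H$ satisfy $w(V\cup U)\ge\ell$; the case $V=U$ is allowed. Then
\[
|A\cap B|\ \ge\ 1-\ell+w(V)+w(U)\ \ge\ 1\qquad\text{for all }A\in X_V,\ B\in X_U .
\]
\end{lemma}

\begin{proof}
The second inequality holds because $w(V)+w(U)\ge w(V\cup U)\ge\ell$. Let $x,y\in\mathcal F$ correspond to $A,B$, and put $I=A\cap B$ and $Q=V\cap U$. The points of $Q$ lie in neither $x$ nor $y$.

Suppose first that $|I|<w(Q)$. Partition $I$ into sets $Z_i$, $i\in Q$, possibly empty, with $|Z_i|\le w_i$. Applying closure once for each $i\in Q$ gives $x'=(x\setminus I)\cup Q\in\mathcal F$. The set $x'\cap y$ contains no units, and its heavy part is $H\setminus(V\cup U)$. So $w(x'\cap y)=W-w(V\cup U)\le W-\ell=t-1$, a contradiction.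

Hence $|I|\ge w(Q)$, and we can choose disjoint sets $Z_i\subseteq I$ with $|Z_i|=w_i$ for $i\in Q$. By closure $x'=(x\setminus\bigcup_i Z_i)\cup Q\in\mathcal F$, and $t\le w(x'\cap y)=W-w(V\cup U)+|I|-w(Q)$. Since $w(V\cup U)+w(V\cap U)=w(V)+w(U)$ and $t-W=1-\ell$, this is the claim.
\end{proof}

If $\ell\le0$, every section is $(1-\ell+2w(V))$-intersecting and Katona's theorem bounds each one separately. The difficulty is the case $\ell\ge1$: a section with $w(V)<\ell$ is subject to no condition of its own. In Example~\ref{ex:2211} we have $\ell=1$, and in the family of four sets $X_\emptyset$ is the whole cube $2^{[2]}$. Such a section is restricted only through its intersections with other sections, so we need an inequality saying how much a large section shrinks the others, valid for sections of arbitrary size.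

\section{A fractional isoperimetric inequality}\label{sec:iso}

Let $Q_u=2^{[u]}$, $u\ge1$, with the Hamming distance $|A\triangle B|$, and let $\Gamma_j(X)$ be the set of points at distance at most $j$ from $X\subseteq Q_u$. If every member of $X$ meets every member of $Y$ in at least $c$ points, then $X$ is at distance at least $c$ from the complements of the members of $Y$, so a lower bound on $|\Gamma_{c-1}(X)|$ is an upper bound on $|Y|$. For a Hamming ball, $\Gamma_j$ adds $j$ to the radius. We attach to every size a real number that plays the role of twice the radius, by interpolating linearly between ball sizes.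

With the convention $\binom ab=0$ for $b<0$ or $b>a$, define
\[
\rho_u(z)=\binom{u-1}{j}\quad\text{for } z\in[2j-u,\,2j-u+2),\ j\in\mathbb Z,\qquad f_u(y)=\int_{-\infty}^y\rho_u(z)\,dz ,
\]
and $f_u(-\infty)=0$. We shall use repeatedly that $\binom Na\le\binom Nb$ for $0\le a\le b\le N-a$.

\begin{lemma}\label{lem:f}
\begin{enumerate}
\item[(a)] Outside finitely many points, $\rho_u$ is even and nonincreasing in $|z|$. The function $f_u$ is continuous, equals $0$ on $(-\infty,-u]$ and $2^u$ on $[u,\infty)$, is strictly increasing on $[-u,u]$, and satisfies $f_u(y)+f_u(-y)=2^u$.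
\item[(b)] $f_u(y)=f_{u-1}(y-1)+f_{u-1}(y+1)$ for $u\ge2$ and all real $y$.
\item[(c)] For every integer $e$, $f_u(2e+1-u)=\sum_{j\le e}\binom uj$ and $f_u(2e+2-u)=2\sum_{j\le e}\binom{u-1}j$. Consequently $\kappa(u,s)=f_u(1-s)$ for all integers $s\ge1$.
\item[(d)] For $\sigma\le0$ the function $\eta\mapsto f_u(\sigma+\eta)+f_u(\sigma-\eta)$ is nondecreasing on $[0,\infty)$.
\item[(e)] If $y_1+y_2$, $y_1+y_3$ and $y_2+y_3$ are all at most $0$, then $f_u(y_1)+f_u(y_2)+f_u(y_3)\le2^u+f_u(y_1+y_2+y_3)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The reflection $z\mapsto-z$ exchanges the intervals with indices $j$ and $u-1-j$, which carry the same binomial coefficient, and binomial coefficients increase toward the middle. The function $\rho_u$ is positive exactly on $[-u,u)$ and has integral $2\cdot2^{u-1}$.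

(b) If $z$ lies in the $j$-th interval for $u$, then $z-1$ and $z+1$ lie in the intervals with indices $j-1$ and $j$ for $u-1$. Pascal's rule gives $\rho_u(z)=\rho_{u-1}(z-1)+\rho_{u-1}(z+1)$; integrate.

(c) The point $2e+2-u$ is the right end of the $e$-th interval, which gives the second formula. The point $2e+1-u$ is its midpoint, so the value there is $\sum_{j\le e}\binom{u-1}j+\sum_{j\le e-1}\binom{u-1}j=\sum_{j\le e}\binom uj$. If $u+s=2l$, then $\kappa(u,s)=\sum_{j\le u-l}\binom uj$ and $2(u-l)+1-u=1-s$. If $u+s=2l+1$, then $\kappa(u,s)=2\sum_{j\le u-1-l}\binom{u-1}j$ and $2(u-1-l)+2-u=1-s$.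

(d) The increase from $\eta$ to $\eta'>\eta$ is $\int_\eta^{\eta'}(\rho_u(\sigma+z)-\rho_u(\sigma-z))\,dz$, and $|\sigma+z|\le|\sigma-z|$ for $\sigma\le0\le z$.

(e) Both $y_1$ and $y_3$ lie in the interval $[y_1+y_2+y_3,\,-y_2]$, and the endpoints have the same sum $y_1+y_3\le0$. By (d), $f_u(y_1)+f_u(y_3)\le f_u(y_1+y_2+y_3)+f_u(-y_2)$. Add $f_u(y_2)$ and use (a).
\end{proof}

Part (d) says that of two pairs of arguments with the same nonpositive sum, the more widely spread pair gives the larger value; it takes the place of the variance heuristic. We use the strict monotonicity in (a) in this form: if $y<y'$ and either $y\in[-u,u)$ or $y'\in(-u,u]$, then $f_u(y)<f_u(y')$.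

For nonempty $X\subseteq Q_u$ the \emph{position} $\beta(X)\in(-u,u]$ is the unique number in this interval with $f_u(\beta(X))=|X|$, and $\beta(\emptyset)=-\infty$.

\begin{lemma}\label{lem:iso}
If $\emptyset\ne X\subseteq Q_u$, then $|\Gamma_j(X)|\ge f_u(\beta(X)+2j)$ for all integers $j\ge0$.
\end{lemma}

By Lemma~\ref{lem:f}(c), a Hamming ball of radius $e<u$ has position $2e+1-u$ and gives equality. For $u=3$ the values of $f_3$ at $-3,\dots,3$ are $0,1,2,4,6,7,8$: a point has position $-2$ and neighborhood of size $f_3(0)=4$, an edge has position $-1$ and neighborhood of size $f_3(1)=6$, and for three points, at position $-\frac12$, the bound is $f_3(\frac32)=6\frac12$.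

\begin{proof}
\emph{Reduction to $j=1$.} The case $j=0$ is the definition. Let $j\ge2$, assume the bound for $j-1$ and for $1$, and let $Y=\Gamma_{j-1}(X)$. If $Y=Q_u$, there is nothing to prove. Otherwise $\beta(Y)\in(-u,u)$ and $f_u(\beta(Y))\ge f_u(\beta(X)+2j-2)$, so strict monotonicity gives $\beta(Y)\ge\beta(X)+2j-2$. Hence $|\Gamma_j(X)|=|\Gamma_1(Y)|\ge f_u(\beta(Y)+2)\ge f_u(\beta(X)+2j)$.

\emph{The case $j=1$.} Write $\Gamma=\Gamma_1$ and use induction on $u$. For $u=1$ we have $\Gamma(X)=Q_1$. Let $u\ge2$, $f=f_{u-1}$ and $\beta=\beta(X)$. Split $X$ according to the last coordinate into two sections $X_0,X_1\subseteq Q_{u-1}$, named so that $|X_0|\ge|X_1|$, with positions $\beta_0\in(1-u,u-1]$ and $\beta_1\le\beta_0$. The corresponding sections of $\Gamma(X)$ are $\Gamma(X_0)\cup X_1$ and $\Gamma(X_1)\cup X_0$. By Lemma~\ref{lem:f}(b) we know that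
\begin{equation}\label{eq:sizes}
f(\beta_0)+f(\beta_1)=|X|=f(\beta+1)+f(\beta-1),
\end{equation}
and we must show $|\Gamma(X)|\ge f(\beta+3)+f(\beta+1)$. The second section of $\Gamma(X)$ can be bounded by $|X_0|$ or by $|\Gamma(X_1)|$; the first choice is better when the sections are unbalanced.

\emph{Case A: $\beta_1\le\beta_0-2$} (this includes $X_1=\emptyset$). By induction $|\Gamma(X)|\ge|\Gamma(X_0)|+|X_0|\ge f(\beta_0+2)+f(\beta_0)$. This suffices if $\beta_0\ge\beta+1$. It also suffices if $\beta_0=u-1$, since the bound is then $2^u$. Otherwise $\beta_0<\beta+1$ and $\beta_0\in(1-u,u-1)$, so $f(\beta_0)<f(\beta+1)$, and $f(\beta_1)\le f(\beta_0-2)\le f(\beta-1)$. This contradicts \eqref{eq:sizes}.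

\emph{Case B: $\beta_0-2<\beta_1\le\beta_0$.} By induction $|\Gamma(X)|\ge|\Gamma(X_0)|+|\Gamma(X_1)|\ge f(\beta_0+2)+f(\beta_1+2)$. Put $p=f(\beta_0)$, $q=f(\beta_1)$, $p'=f(\beta+1)$, $q'=f(\beta-1)$, so $p+q=p'+q'$. If $p'<p$, then $\beta+1<\beta_0$, so $\beta-1<\beta_0-2<\beta_1$ and $q'\le q$, which contradicts $p+q=p'+q'$. Thus $q'\le q\le p\le p'$.

Let $f^{-1}:[0,2^{u-1}]\to[1-u,u-1]$ be the inverse of $f$ on that interval and let $\Theta(z)=f(f^{-1}(z)+2)$, the inductive bound as a function of the size. The function $\Theta$ is continuous and piecewise linear. Where $f^{-1}(z)$ lies inside the $j$-th interval of $\rho_{u-1}$, $0\le j\le u-2$, the point $f^{-1}(z)+2$ lies inside the $(j+1)$-st, so the slope of $\Theta$ is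
\[
\binom{u-2}{j+1}\Big/\binom{u-2}{j}=\frac{u-2-j}{j+1}.
\]
This decreases in $j$, and $j$ is nondecreasing in $z$. So $\Theta$ is concave. The intervals $[q',q]$ and $[p,p']$ have equal length and the first lies to the left of the second, so $\Theta(q)-\Theta(q')\ge\Theta(p')-\Theta(p)$. Therefore
\[
|\Gamma(X)|\ge\Theta(p)+\Theta(q)\ge\Theta(p')+\Theta(q').
\]
It remains to evaluate the right side; recall that $-u<\beta\le u$. If $\beta+1\le u-1$, then $f^{-1}(p')=\beta+1$ and $\Theta(p')=f(\beta+3)$; if $\beta+1>u-1$, both $\Theta(p')$ and $f(\beta+3)$ equal $2^{u-1}$. If $\beta-1\ge1-u$, then $\Theta(q')=f(\beta+1)$; if $\beta-1<1-u$, then $q'=0$ and $\Theta(0)=f(3-u)\ge f(\beta+1)$.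
\end{proof}

In terms of positions, a cross-intersection condition becomes one linear inequality.

\begin{corollary}\label{cor:crosspos}
Let $X,Y\subseteq Q_u$, let $c\ge1$ be an integer, and suppose $|A\cap B|\ge c$ for all $A\in X$, $B\in Y$; the case $X=Y$ is allowed. Then $\beta(X)+\beta(Y)\le2-2c$.
\end{corollary}

\begin{proof}
We may assume $X,Y\ne\emptyset$. For $\bar B=[u]\setminus B$ we have $|A\triangle\bar B|\ge|A\setminus\bar B|=|A\cap B|\ge c$, so $\Gamma_{c-1}(X)$ contains none of the $|Y|$ sets $\bar B$. By Lemmas~\ref{lem:iso} and~\ref{lem:f}(a),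
\[
f_u(\beta(Y))=|Y|\le2^u-f_u(\beta(X)+2c-2)=f_u(2-2c-\beta(X)).
\]
Since $\beta(Y)\in(-u,u]$, strict monotonicity gives $\beta(Y)\le2-2c-\beta(X)$.
\end{proof}

\begin{corollary}[Katona]\label{cor:katona}
If $u,s\ge1$ and $X\subseteq2^{[u]}$ is $s$-intersecting, then $|X|\le\kappa(u,s)$.
\end{corollary}

\begin{proof}
Corollary~\ref{cor:crosspos} with $Y=X$ gives $\beta(X)\le1-s$, so $|X|\le f_u(1-s)=\kappa(u,s)$.
\end{proof}

To count sets of heavy points we shall also need the bound for families of given diameter.

\begin{corollary}[Kleitman]\label{cor:kleitman}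
Let $h\ge1$, $0\le r<h$ and $\mathcal V\subseteq2^{[h]}$ with $|V\triangle V'|\le r$ for all $V,V'\in\mathcal V$. Then $|\mathcal V|\le\sum_{j\le e}\binom hj$ if $r=2e$, and $|\mathcal V|\le2\sum_{j\le e}\binom{h-1}j$ if $r=2e+1$.
\end{corollary}

\begin{proof}
Fix $i\in[h]$ and replace each $A\in\mathcal V$ with $i\in A$ and $A\setminus\{i\}\notin\mathcal V$ by $A\setminus\{i\}$. This preserves $|\mathcal V|$, and it preserves the hypothesis. The distance of two sets that both move or both stay does not change. Let $A$ move and $B$ stay. If $i\notin B$, the distance drops by $1$. If $i\in B$, then $B\setminus\{i\}\in\mathcal V$ and $|(A\setminus\{i\})\triangle B|=|A\triangle(B\setminus\{i\})|\le r$. Each change decreases $\sum_{A\in\mathcal V}|A|$, so after finitely many steps $\mathcal V$ is closed under taking subsets. Then for $A,B\in\mathcal V$ also $B\setminus A\in\mathcal V$, and $|A\cup B|=|A\triangle(B\setminus A)|\le r$. So the complements form an $(h-r)$-intersecting family, and $|\mathcal V|\le\kappa(h,h-r)=f_h(r+1-h)$. By Lemma~\ref{lem:f}(c) this is the stated number.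
\end{proof}

\section{Positions of the sections; two heavy points}\label{sec:positions}

In this section $h\ge1$, $u\ge1$, $\mathcal F$ is closed and $(w,t)$-intersecting, and $f=f_u$. Put $N=h-1$, so that $m=u+N$ and $W=d+N$ by \eqref{eq:W}. The hypothesis $t>d$ gives $\ell=N+d-(t-1)\le N$, and $W\ge2h$ gives $d=W-h+1>h$. Hence
\begin{equation}\label{eq:chain}
\ell\le N<d\le t-1 .
\end{equation}
For $V\subseteq H$ let $V^c=H\setminus V$ and
\[
\beta_V=\beta(X_V),\qquad \nu_V=\ell-2w(V).
\]
Then $|\mathcal F|=\sum_Vf(\beta_V)$. With $c=1-\ell+w(V)+w(U)$ we have $2-2c=\nu_V+\nu_U$, so Lemma~\ref{lem:cross} and Corollary~\ref{cor:crosspos} give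
\begin{equation}\label{eq:pairs}
\beta_V+\beta_U\le\nu_V+\nu_U\qquad\text{whenever } w(V\cup U)\ge\ell .
\end{equation}
We call $\nu_V$ the \emph{nominal position} of $V$: taking $U=V$ shows that $\beta_V\le\nu_V$ if $w(V)\ge\ell$. From here on only \eqref{eq:pairs} is used.

The nominal positions of complementary sets have constant sum, $\nu_V+\nu_{V^c}=2\ell-2W=2-2t$. It is therefore natural to measure the contribution of a complementary pair by
\[
G(z)=f(z)+f(2-2t-z)=G(2-2t-z).
\]
By Lemma~\ref{lem:f}(d) with $\sigma=1-t$, the function $G$ is nondecreasing on $[1-t,\infty)$. The target $F$ has the same shape.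

\begin{lemma}\label{lem:target}
$F=\sum_{j=0}^N\binom Nj\,G(\ell-2j)$, and $\ell-2j\ge1-t$ for $0\le j\le N$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:f}(c), $F=f_m(1-t+d)+f_m(1-t-d)$. Applying Lemma~\ref{lem:f}(b) $N$ times gives $f_m(y)=\sum_j\binom Njf(y+N-2j)=\sum_j\binom Njf(y-N+2j)$. Use the first form for the first term and the second form for the second, with $1-t+d+N=\ell$ and $1-t-d-N=2-2t-\ell$. Finally $\ell-2N=d-N+1-t\ge1-t$ by \eqref{eq:chain}.
\end{proof}

The formula has a simple reading. In the extremal weights $(d,1,\dots,1)$, group the point of weight $d$ with $N$ of the units. These $h$ points have total weight $W$, and for each $j$ there are $\binom Nj$ complementary pairs whose lighter member consists of $j$ units and has nominal position $\ell-2j$.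

\begin{example}[two heavy points]\label{ex:two}
Let $h=2$, so $N=1$, $W=w_1+w_2$ and $\ell\le1$. The target is $F=G(\ell)+G(\ell-2)$. The nominal positions of $\emptyset,\{1\},\{2\},\{1,2\}$ are $\ell$, $\ell-2w_1$, $\ell-2w_2$, $\ell-2W$. The three nonempty sets have weight at least $2>\ell$, so they satisfy $\beta_V\le\nu_V$.

Suppose that $\beta_\emptyset\le\ell$ as well; this is automatic if $\ell\le0$. Then the pair $\{\emptyset,H\}$ contributes at most $G(\ell)$. The pair $\{\{1\},\{2\}\}$, with $w_1\le w_2$, contributes at most $G(\ell-2w_1)$. The number $\ell-2w_1$ is the larger of two numbers with mean $1-t$, and it is less than $\ell-2$. So $G(\ell-2w_1)\le G(\ell-2)$ and $|\mathcal F|\le F$.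

Now let $\ell=1$, that is $t=W$, and $\beta_\emptyset=1+\delta$ with $\delta>0$. Here
\[
F=G(1)+G(-1)=f(1)+f(-1)+f(1-2W)+f(3-2W)=2^u+f(1-2W)+f(3-2W).
\]
By \eqref{eq:pairs} with $V=\emptyset$, the other three positions lie at least $\delta$ below their nominal values. The gain at $\emptyset$ cannot be charged to $H$ alone: in Example~\ref{ex:2211} the pair $\{\emptyset,H\}$ contributes $4$, while $G(1)=f_2(1)+f_2(-7)=3$. We charge it to the other pair. The numbers $1+\delta$, $1-2w_1-\delta$, $1-2w_2-\delta$ have pairwise sums $2-2w_1$, $2-2w_2$, $2-2W-2\delta$, all negative, so Lemma~\ref{lem:f}(e) gives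
\[
f(1+\delta)+f(1-2w_1-\delta)+f(1-2w_2-\delta)\le2^u+f(3-2W-\delta).
\]
Adding $f(\beta_H)\le f(1-2W-\delta)$ and dropping $\delta$ yields $|\mathcal F|\le F$.
\end{example}

The general proof follows this pattern. Each section that exceeds its nominal position is matched with a complementary pair of constrained sections, and Lemma~\ref{lem:f}(e) removes the excess. This bounds $|\mathcal F|$ by a sum of $2^N$ values of $G$, to be compared term by term with Lemma~\ref{lem:target}. Two counts are needed: there must be enough pairs for the matching, and the arguments of $G$ must be dominated by the numbers $\ell-2j$.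

\section{Binomial sums}\label{sec:binom}

The target has $\sum_{j\le i}\binom Nj$ arguments that are at least $\ell-2i$. A set $V$ of heavy points with $\nu_V\ge\ell-2i$ has weight at most $i$, hence at most $i/2$ elements, so there are fewer such sets. The next lemma shows that the difference is large enough to absorb, in addition, a family of small diameter. Let $N\ge1$ and
\[
c_j=\binom Nj,\qquad b_j=\sum_{i\le j}\binom Ni,\qquad b_j^+=\sum_{i\le j}\binom{N+1}i=b_j+b_{j-1},
\]
with $b_{-1}=0$. Let $M(2e)=b_e^+$ and $M(2e+1)=2b_e$; for $0\le r\le N$, $M(r)$ is the bound of Corollary~\ref{cor:kleitman} for diameter $r$ in $2^{[N+1]}$.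

\begin{lemma}\label{lem:binom}
Let $i,r$ be integers and $i_0=\lfloor i/2\rfloor$.
\begin{enumerate}
\item[(a)] If $0\le i\le N-1$, then $b_i-b^+_{i_0}\ge c_{i_0}-1$ for even $i$, and $b_i-b^+_{i_0}\ge c_{i_0}-1+c_i$ for odd $i$.
\item[(b)] If $0\le r\le N-1$, then $M(r)\le b_r$.
\item[(c)] If $N\ge2$ and $0\le r\le\frac{N-1}2$, then $M(r)<c_{\lfloor r/2\rfloor+1}$.
\item[(d)] If $1\le i\le N-1$ and $0\le r\le\min\bigl(2\lfloor\frac{i-1}2\rfloor,\frac{N-1}2\bigr)$, then $b^+_{i_0}+M(r)\le b_i$.
\item[(e)] If $a=\lfloor\frac{N-1}2\rfloor$, then $b_a^++M(a)\le2^N$.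
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $2i_0+1\le N$, we have $c_{i_0+1+j}\ge c_{i_0-j}$ for $0\le j\le i_0-1$. Summing, $b_{2i_0}-b_{i_0}\ge c_1+\dots+c_{i_0}=b_{i_0}-1$. Hence $b_{2i_0}-b^+_{i_0}\ge b_{i_0}-1-b_{i_0-1}=c_{i_0}-1$. For odd $i$ add $c_i$.

(b) For $r=2e$, (a) gives $b_r-M(r)\ge c_e-1\ge0$. For $r=2e+1$, (a) gives $b_r\ge b_e^++c_e-1+c_r=2b_e-1+c_r\ge2b_e$.

(c) For $r=0$ we have $M(0)=1<N=c_1$. Let $r=2e+1$, so $N\ge4e+3$. For $1\le j\le e$ we have $c_{j-1}/c_j=\frac j{N-j+1}\le\frac e{3e+4}<\frac13$, so $b_e<c_e\sum_{j\ge0}3^{-j}=\frac32c_e$. Also $c_{e+1}/c_e=\frac{N-e}{e+1}\ge3$. Thus $M(r)=2b_e<3c_e\le c_{e+1}$. Let $r=2e\ge2$, so $N\ge4e+1$. For $1\le j\le e$ we have $\binom{N+1}{j-1}/\binom{N+1}j=\frac j{N+2-j}\le\frac e{3e+3}<\frac13$, so $M(r)<\frac32\binom{N+1}e$. The ratio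
\[
c_{e+1}\Big/\binom{N+1}e=\frac{N+1-e}{N+1}\cdot\frac{N-e}{e+1}
\]
increases with $N$, so it is at least $\frac{(3e+2)(3e+1)}{(4e+2)(e+1)}$. This is at least $\frac32$, because $2(3e+2)(3e+1)-3(4e+2)(e+1)=6e^2-2>0$.

(d) Here $N\ge2$. Let $e=\lfloor r/2\rfloor$, so $M(r)\le c_{e+1}-1$ by (c). If $e+1\le i_0$, then $c_{e+1}\le c_{i_0}$ because $i_0\le N/2$, and (a) gives the claim. For even $i$ we have $r\le2i_0-2$, so this case always applies. The remaining case is $i=2i_0+1$ and $e\ge i_0$; as $r\le2i_0$, this means $r=2i_0$ and $e=i_0$. Then $N\ge\max(2,4i_0+1)\ge3i_0+2$, so $i_0+1\le i\le N-(i_0+1)$ and $c_{e+1}\le c_i$. Again (a) gives the claim.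

(e) By (a) with $i=N-1$ and $b_{N-1}=2^N-1$, we have $2^N-b_a^+\ge c_a$. If $a=0$, then $M(0)=1=c_0$. If $a\ge1$, then $N\ge3$ and $\lfloor a/2\rfloor+1\le a\le N/2$, so $M(a)<c_{\lfloor a/2\rfloor+1}\le c_a$ by (c).
\end{proof}

\section{Proof of the weighted theorem}\label{sec:proof}

Let $\mathcal F\ne\emptyset$ be $(w,t)$-intersecting with $t>d$.

\subsection*{No heavy points, or no units}
If $h=0$, then $n=k$, $d=1$ and $t\ge2$. Corollary~\ref{cor:katona} and Lemma~\ref{lem:f}(b),(c) give
\[
|\mathcal F|\le\kappa(k,t)=f_k(1-t)=f_{k-1}(2-t)+f_{k-1}(-t)=\kappa(k-1,t-1)+\kappa(k-1,t+1)=F .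
\]

Let $u=0$, so $h=k$, $W=n$, and $N:=h-1=m\ge1$. As before $\ell=N+d-(t-1)\le N$. The complements $V,V'$ of two members satisfy $w(V\cup V')\le n-t=\ell-1$. Hence $\ell\ge1$, and since all weights are at least $2$, $|V\triangle V'|\le|V\cup V'|\le a:=\lfloor\frac{\ell-1}2\rfloor\le\frac{N-1}2$. Corollary~\ref{cor:kleitman} and Lemma~\ref{lem:binom}(b) give $|\mathcal F|\le M(a)\le b_a$. On the other hand $\kappa(m,t-d)=f_m(1-t+d)=f_m(\ell-m)$. By Lemma~\ref{lem:f}(c) this equals $b_a$ if $\ell=2a+1$, and it equals $2\sum_{j\le a}\binom{m-1}j\ge\sum_{j\le a}\binom mj=b_a$ if $\ell=2a+2$. So $|\mathcal F|\le\kappa(m,t-d)\le F$.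

From now on $h,u\ge1$. By Lemma~\ref{lem:closed} we may assume that $\mathcal F$ is closed, and we use the notation of Section~\ref{sec:positions}.

\subsection*{One parameter controls all positions}
Let $D_V=\beta_V-\nu_V$, and put
\[
\mathcal S=\{V\subseteq H:w(V)<\ell\},\qquad\mathcal E=\{V\subseteq H:D_V>0\},\qquad\delta=\max\bigl(0,\max_VD_V\bigr).
\]
Inequality \eqref{eq:pairs} says $D_V+D_U\le0$ if $w(V\cup U)\ge\ell$. Therefore
\begin{equation}\label{eq:Eunion}
w(V\cup U)\le\ell-1\qquad\text{for all }V,U\in\mathcal E,
\end{equation}
and in particular $\mathcal E\subseteq\mathcal S$. If $\delta>0$ and $D_{V_0}=\delta$, then every $U\notin\mathcal S$ has $w(V_0\cup U)\ge\ell$, so $D_U\le-\delta$; if $\delta=0$ this holds by definition. Thus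
\begin{equation}\label{eq:three}
\beta_V\le\nu_V+\delta\ \ (V\in\mathcal E),\qquad\beta_V\le\nu_V\ \ (V\in\mathcal S\setminus\mathcal E),\qquad\beta_U\le\nu_U-\delta\ \ (U\notin\mathcal S).
\end{equation}

\subsection*{Matching}
If $V\in\mathcal S$, then $w(V^c)>W-\ell=t-1\ge\ell$ by \eqref{eq:chain}, so $V^c\notin\mathcal S$ and $V$ is the lighter member of its pair. The $2^N$ complementary pairs thus consist of $|\mathcal S|$ pairs $\{V,V^c\}$ with $V\in\mathcal S$, and $2^N-|\mathcal S|$ \emph{middle pairs} with both members outside $\mathcal S$.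

We claim that $|\mathcal E|\le2^N-|\mathcal S|$. This is clear if $\mathcal E=\emptyset$. Otherwise $\mathcal S\ne\emptyset$, so $1\le\ell\le N$. Let $a=\lfloor\frac{N-1}2\rfloor$. Heavy points weigh at least $2$, so $V\in\mathcal S$ implies $|V|\le\frac{\ell-1}2$ and hence $|V|\le a$; this gives $|\mathcal S|\le b_a^+$. By \eqref{eq:Eunion},
\begin{equation}\label{eq:Ediam}
|V\triangle U|\le|V\cup U|\le a\qquad\text{for all }V,U\in\mathcal E,
\end{equation}
so $|\mathcal E|\le M(a)$ by Corollary~\ref{cor:kleitman}. The claim follows from Lemma~\ref{lem:binom}(e).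

Assign distinct middle pairs to the members of $\mathcal E$, and bound the contributions to $|\mathcal F|=\sum_Vf(\beta_V)$ by means of \eqref{eq:three}. For $V\in\mathcal S\setminus\mathcal E$,
\[
f(\beta_V)+f(\beta_{V^c})\le f(\nu_V)+f(\nu_{V^c})=G(\nu_V).
\]
For an unassigned middle pair $\{U,U^c\}$,
\[
f(\beta_U)+f(\beta_{U^c})\le f(\nu_U)+f(\nu_{U^c})=G(\max(\nu_U,\nu_{U^c})).
\]
Let $V\in\mathcal E$ have the assigned pair $\{U,U^c\}$. Apply Lemma~\ref{lem:f}(e) to $\nu_V+\delta$, $\nu_U-\delta$, $\nu_{U^c}-\delta$. The pairwise sums are $\nu_V+\nu_U=2(\ell-w(U)-w(V))\le0$ and $\nu_V+\nu_{U^c}=2(\ell-w(U^c)-w(V))\le0$, because $U,U^c\notin\mathcal S$, and $2-2t-2\delta\le0$. The sum of all three is $2-2t+\nu_V-\delta$. Since also $\beta_{V^c}\le2-2t-\nu_V-\delta$,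
\begin{align*}
f(\beta_V)+f(\beta_U)+f(\beta_{U^c})+f(\beta_{V^c})
&\le2^u+f(2-2t+\nu_V-\delta)+f(2-2t-\nu_V-\delta)\\
&\le f(\nu_V)+f(-\nu_V)+f(2-2t+\nu_V)+f(2-2t-\nu_V)\\
&=G(\nu_V)+G(-\nu_V).
\end{align*}
So the assigned middle pair is charged as if its lighter member had nominal position $-\nu_V$. Altogether $|\mathcal F|\le\sum_{z\in\Lambda}G(z)$, where $\Lambda$ is the multiset of the $2^N$ numbers
\begin{enumerate}
\item[(I)] $\nu_V=\ell-2w(V)$ for $V\in\mathcal S$,
\item[(II)] $-\nu_V=2w(V)-\ell$ for $V\in\mathcal E$,
\item[(III)] $\max(\nu_U,\nu_{U^c})$ for the unassigned middle pairs.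
\end{enumerate}
All of them lie in $[1-t,\ell]$. Those of types (I) and (II) lie in $[-\ell,\ell]$ since $0\le w(V)<\ell$, and $-\ell\ge1-t$ by \eqref{eq:chain}. Those of type (III) are at least the mean $1-t$ of $\nu_U$ and $\nu_{U^c}$, and at most $\ell$.

\subsection*{Comparison with the target}
Let $T$ be the multiset containing $\ell-2j$ with multiplicity $\binom Nj$ for $0\le j\le N$. By Lemma~\ref{lem:target}, $F=\sum_{z\in T}G(z)$. Both $\Lambda$ and $T$ have $2^N$ elements in $[1-t,\infty)$, where $G$ is nondecreasing. So it suffices to show that the $p$-th largest element of $\Lambda$ is at most the $p$-th largest element of $T$, for $1\le p\le2^N$. For $p=1$ this holds since no element of $\Lambda$ exceeds $\ell$; this settles $N=0$. For $b_i<p\le b_{i+1}$ with $0\le i\le N-1$, the $p$-th largest element of $T$ is $\ell-2i-2$. Hence it is enough to prove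
\begin{equation}\label{eq:dom}
\#\{z\in\Lambda:z>\ell-2i-2\}\le b_i\qquad(0\le i\le N-1),
\end{equation}
for then fewer than $p$ elements of $\Lambda$ exceed $\ell-2i-2$.

The elements of types (I) and (III) belong to distinct complementary pairs, and each has the form $\ell-2w(V)$ for a member $V$ of its pair. It is counted in \eqref{eq:dom} if and only if $w(V)\le i$, which forces $|V|\le i_0=\lfloor i/2\rfloor$. So at most $b_{i_0}^+$ of them are counted. An element $2w(V)-\ell$ of type (II) is counted if and only if $V$ belongs to
\[
\mathcal E(i)=\{V\in\mathcal E:w(V)\ge\ell-i\}.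
\]
For $i=0$ this set is empty, since $\mathcal E\subseteq\mathcal S$, and the count is at most $b_0^+=1=b_0$.

Let $1\le i\le N-1$. The members of $\mathcal E(i)$ have weight close to $\ell$, and by \eqref{eq:Eunion} their unions have weight below $\ell$, so they nearly coincide: for $V,U\in\mathcal E(i)$,
\[
w(V\setminus U)=w(V\cup U)-w(U)\le(\ell-1)-(\ell-i)=i-1 .
\]
Hence $|V\setminus U|\le\lfloor\frac{i-1}2\rfloor$, the same bound holds for $|U\setminus V|$ with the roles exchanged, and $|V\triangle U|\le2\lfloor\frac{i-1}2\rfloor$. Together with \eqref{eq:Ediam}, the diameter of $\mathcal E(i)$ is at most $r=\min\bigl(2\lfloor\frac{i-1}2\rfloor,\lfloor\frac{N-1}2\rfloor\bigr)<h$. Corollary~\ref{cor:kleitman} gives $|\mathcal E(i)|\le M(r)$, and Lemma~\ref{lem:binom}(d) gives $b_{i_0}^++M(r)\le b_i$. This proves \eqref{eq:dom}, and with it Theorem~\ref{thm:weighted} and Theorem~\ref{thm:main}. \qed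

\begin{remark}
The hypothesis $t>d$ enters through \eqref{eq:chain}. The inequality $\ell\le t-1$ keeps $\mathcal S$ free of complementary pairs and keeps $\Lambda$ in the range where $G$ is monotone. The inequality $\ell\le N$, combined with $w_i\ge2$ on $H$, gives the bound $\frac{N-1}2$ on the sizes of the sets in $\mathcal S$ and on the diameter of $\mathcal E$, on which Lemma~\ref{lem:binom} depends. For $t\le d$ the expression $f_m(1-t+d)+f_m(1-t-d)$, which equals $F$ when $t>d$, is at most $f_m(1-t+d)+f_m(t-1-d)=2^{k-1}$, and it is not an upper bound in general: for the weights $(2,1,1)$ and $t=2$ it equals $f_2(1)+f_2(-3)=3$, while four sets contain the heavy point.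
\end{remark}

\begin{thebibliography}{1}

\bibitem{report}
Report No.~52/2001,
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2689/\allowbreak Report\_01\_52.pdf?\allowbreak sequence=1\&isAllowed=y}.

\end{thebibliography}
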